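
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\numberwithin{equation}{section}

\title{Exceptional zero sets of $L_\alpha$ spheres in homogeneous polynomial approximation}


\begin{abstract}
We show that for every $d\ge 2$ and every real $0<\alpha<1$ a continuous function on the sphere
$|x_1|^\alpha+\dots+|x_d|^\alpha=1$ is a uniform limit of sums $h_n+h_{n+1}$ of homogeneous
polynomials of degrees $n$ and $n+1$ if and only if it vanishes on the coordinate hyperplanes.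
Thus the exceptional zero set of this sphere is its intersection with $\{x_1\cdots x_d=0\}$, also
for irrational $\alpha$ and $d>2$. Approximants are constructed by a Bernstein-type operator whose
coefficients are quotients of Gamma functions. The same classification holds when the terms
$|x_j|^\alpha$ are replaced by $|P_j|^{\alpha/m_j}$, where the $P_j$ are homogeneous polynomials of
degrees $m_j\ge1$ without a common nontrivial real zero.
\end{abstract}

\section{The question and the answer}

Let $H_n^d$ be the space of real homogeneous polynomials of degree $n$ in $d$ variables. A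
\emph{$0$-symmetric star like domain} is here a set $K=\{x\in\mathbb R^d:\rho(x)\le1\}$, where
$\rho$ is continuous, positive off the origin, and satisfies $\rho(tx)=|t|\rho(x)$ for real $t$.
Its boundary $\partial K=\{\rho=1\}$ is compact, symmetric, and meets each ray from the origin
exactly once. We call $f\in C(\partial K)$ \emph{homogeneously approximable}, and write $f\in A(K)$, if there
are $h_n\in H_n^d$, $h_{n+1}\in H_{n+1}^d$ (for each $n\in\mathbb N$) with
\[
 f=\lim_{n\to\infty}(h_n+h_{n+1})\quad\text{uniformly on }\partial K .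
\]
Two consecutive degrees are needed because $h_n$ is even or odd according to the parity of $n$,
while $f$ need be neither. The \emph{exceptional zero set} $Z(K)$ is the set of points of
$\partial K$ at which every $f\in A(K)$ vanishes. We also write $Z(\partial K)$ for it. By
Lemma~\ref{lem:ideal} below, $Z(K)$ decides everything: a continuous $f$ is homogeneously
approximable if and only if it vanishes on $Z(K)$.

If $h\in H_n^d$, then $h(x)=\rho(x)^n\,h(x/\rho(x))$ for $x\ne0$. So approximating the constant $1$ on
$\partial K$ by $h_n$ with $n$ even means finding homogeneous polynomials that agree with the power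
$\rho^n$ up to a relative error tending to $0$, uniformly on $\mathbb R^d\setminus\{0\}$. On the
Euclidean sphere this is trivial, since $\rho^{2n}=(x_1^2+\dots+x_d^2)^n$ is itself a polynomial.
It becomes doubtful where $\rho$ has a cusp. We study the (non convex) $L_\alpha$ spheres
\[
 S_\alpha^{d-1}=\{x\in\mathbb R^d:|x_1|^\alpha+\dots+|x_d|^\alpha=1\},\qquad 0<\alpha<1 .
\]
These have cusps precisely at the points with a vanishing coordinate, which suggests that
\begin{equation}\label{eq:guess}
 Z(S_\alpha^{d-1})=\{x\in S_\alpha^{d-1}:x_1\cdots x_d=0\}.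
\end{equation}
According to the survey \cite{survey}, where the problem is posed, the inclusion $\supset$ is
known, and \eqref{eq:guess} is known for rational $\alpha$ and for $d=2$. The question is whether
\eqref{eq:guess} holds for all $d>2$ and all irrational $0<\alpha<1$. It does. We use the notation
$S_\alpha^{d-1}$ for every real $\alpha>0$.

\begin{theorem}\label{thm:sphere}
Let $d\ge2$.
\begin{enumerate}
\item[(a)] For every real $\alpha>0$ and every $b\in S_\alpha^{d-1}$ with $b_1\cdots b_d\ne0$ there
is a homogeneously approximable $f\in C(S_\alpha^{d-1})$ with $f(b)\ne0$. Hence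
$Z(S_\alpha^{d-1})\subset\{x_1\cdots x_d=0\}$.
\item[(b)] If $0<\alpha<1$, rational or not, then \eqref{eq:guess} holds, and
$f\in C(S_\alpha^{d-1})$ is homogeneously approximable if and only if $f$ vanishes at all points of
$S_\alpha^{d-1}$ with $x_1\cdots x_d=0$.
\end{enumerate}
\end{theorem}

For $0<\alpha<1$, part (a) is the inclusion $\subset$ in \eqref{eq:guess}, the half that the
question is about. Its proof is complete at the end of Section~\ref{sec:bernstein}, and
together with the known inclusion $\supset$ it answers the question. The method hardly uses that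
the functions inside the absolute values are coordinates, and it gives the following.

\begin{theorem}\label{thm:general}
Let $d\ge2$, let $P_1,\dots,P_N$ be nonzero real homogeneous polynomials on $\mathbb R^d$ of degrees
$m_1,\dots,m_N\ge1$ whose only common real zero is $0$, let $\alpha>0$, and let
\[
 K=\Big\{x\in\mathbb R^d:\ \sum_{j=1}^N|P_j(x)|^{\alpha/m_j}\le1\Big\}.
\]
\begin{enumerate}
\item[(i)] For every $\alpha>0$, each $f\in C(\partial K)$ that vanishes on
$\{P_1\cdots P_N=0\}\cap\partial K$ is homogeneously approximable.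
\item[(ii)] If $0<\alpha<1$, then $f\in C(\partial K)$ is homogeneously approximable if and only if
$f=0$ on $\{P_1\cdots P_N=0\}\cap\partial K$. In particular
$Z(K)=\{x\in\partial K:P_1(x)\cdots P_N(x)=0\}$.
\end{enumerate}
\end{theorem}

Here the gauge is $\rho(x)=\big(\sum_j|P_j(x)|^{\alpha/m_j}\big)^{1/\alpha}$. It is continuous and
satisfies $\rho(tx)=|t|\rho(x)$. It is positive off $0$ precisely because the $P_j$ have no other
common zero. The case $N=d$, $P_j=x_j$ of (ii) is Theorem~\ref{thm:sphere}(b), and its proof in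
Section~\ref{sec:vanish} includes the known inclusion $\supset$ in \eqref{eq:guess}.

The restriction on $\alpha$ in (ii) cannot simply be dropped. Let $\alpha$ be a positive even
integer and $P_j=x_j$. Then the single polynomial $P=\sum_jx_j^\alpha$, of degree $m=\alpha$,
defines the same $K$, since $|P|^{\alpha/m}=P$. It has no zero on $\partial K$, so part (i) with
$N=1$ shows that every continuous function on $\partial K$ is homogeneously approximable. Thus
$Z(K)=\emptyset$.

\section{Parity and the ideal property}

Let $K$ be a $0$-symmetric star like domain and $\|\cdot\|$ the maximum norm on $C(\partial K)$.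
Write $f=f_{e}+f_{o}$ with $f_{e}(x)=\frac12(f(x)+f(-x))$ and $f_{o}(x)=\frac12(f(x)-f(-x))$.

\begin{lemma}\label{lem:parity}
$f\in A(K)$ if and only if, as $m\to\infty$, $f_{e}$ is a uniform limit of polynomials
$g_{2m}\in H_{2m}^d$ and $f_{o}$ is a uniform limit of polynomials $g_{2m+1}\in H_{2m+1}^d$.
\end{lemma}

\begin{proof}
Taking even or odd parts does not increase the norm. If $h_n+h_{n+1}\to f$, then for $n=2m$ the
even part of $h_n+h_{n+1}$ is $h_{n}$ and the odd part is $h_{n+1}$, so these converge to $f_{e}$
and $f_{o}$. Conversely, of the two numbers $n,n+1$ one is even and one is odd, so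
$g_n+g_{n+1}\to f_{e}+f_{o}=f$.
\end{proof}

In particular it does not matter whether the pairs $(h_n,h_{n+1})$ come from one sequence or are
chosen anew for each $n$. Also, a uniform limit of $h_{2m}\in H^d_{2m}$, $m\to\infty$, through
\emph{all} even degrees belongs to $A(K)$: take the odd-degree polynomials to be $0$.

\begin{lemma}\label{lem:ideal}
$A(K)$ is a closed ideal of $C(\partial K)$. Hence $A(K)=\{f\in C(\partial K):f|_{Z(K)}=0\}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:parity} we may choose the pairs anew for each $n$, so $f\in A(K)$ if and only if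
the distance of $f$ to $H_n^d+H_{n+1}^d$ tends to $0$ as
$n\to\infty$. So $A(K)$ is a closed linear subspace. If $h_n+h_{n+1}\to f$ and $p\in H_r^d$, then
$ph_n+ph_{n+1}\to pf$ with $ph_n\in H_{n+r}^d$ and $ph_{n+1}\in H_{n+r+1}^d$, so $pf\in A(K)$.
Summing over homogeneous parts, $pf\in A(K)$ for every polynomial $p$. Polynomials are dense in
$C(\partial K)$ by the Weierstrass theorem and $A(K)$ is closed, so $A(K)$ is an ideal. Finally, a
closed ideal of $C(X)$, $X$ compact Hausdorff, consists of all continuous functions that vanish on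
its common zero set. For $A(K)$ this set is $Z(K)$.
\end{proof}

So to bound $Z(K)$ from above we need, for each point off the suspected zero set, just one
approximable function that is nonzero there.

\section{A Bernstein operator with Gamma coefficients}\label{sec:bernstein}

\subsection{The idea for \texorpdfstring{$d=2$}{d=2} and integer \texorpdfstring{$2/\alpha$}{2/alpha}}

Put $a=2/\alpha$ and suppose first that $d=2$ and $a$ is an integer. On $S^1_\alpha$ let
$s=|x_1|^\alpha$, so $|x_2|^\alpha=1-s$. Then $x_1^{2k}=s^{ak}$ and $x_2^{2k}=(1-s)^{ak}$. In other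
words, forms of degree $n$ in $x_1^2,x_2^2$ are combinations of the terms $s^{l}(1-s)^{an-l}$ of
the binomial expansion of $(s+(1-s))^{an}$, but only of those with $l$ divisible by $a$. Keep
exactly these terms. Averaging $(1-s+\omega s)^{an}$ over the $a$-th roots of unity $\omega$ gives
\[
 \sum_{k=0}^n\binom{an}{ak}x_1^{2k}x_2^{2(n-k)}
 =\sum_{k=0}^n\binom{an}{ak}s^{ak}(1-s)^{a(n-k)}
 =\frac1a\sum_{\omega^a=1}(1-s+\omega s)^{an}.
\]
If $0<s<1$ and $\omega\ne1$, then $|1-s+\omega s|<1$. So this homogeneous polynomial of degree $2n$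
in $(x_1,x_2)$ converges to $1/a$ wherever $x_1x_2\ne0$, uniformly on compact sets of such points. At
$s=0$ and $s=1$ its value is $1$. Two features of this computation persist in general; the
following explanation of them is heuristic, and the proof is given in the next subsection.

\emph{The factor $1/a$.} The binomial weights $\binom{an}{l}s^l(1-s)^{an-l}$ sum to $1$ over all
$l$, and they vary slowly with $l$: their natural scale is $\sqrt{an\,s(1-s)}$. Sampling them on the
sublattice $a\mathbb Z$ therefore gives about $1/a$ of the total. This reasoning does not need $a$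
to be an integer. For real $a$ there are no roots of unity, but one may still sample the smooth
function
$\kappa\mapsto\Gamma(an+1)\,s^{\kappa}(1-s)^{an-\kappa}/\big(\Gamma(\kappa+1)\Gamma(an-\kappa+1)\big)$
at $\kappa=ak$. In $d$ variables the lattice $a\mathbb Z^{d-1}$ has cells of volume $a^{d-1}$, and
the factor should be $a^{-(d-1)}$.

\emph{The endpoints.} Near $s=0$ or $s=1$ the scale of the weights is no longer large and the
sampling argument breaks down. We therefore insert, as in Bernstein polynomials, a weight
$\varphi(k/n)$, and let $\varphi$ vanish near the boundary of the simplex. If the limit is to be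
$a^{-(d-1)}\varphi$ and $a\ne1$, vanishing at the vertices is forced: at $s=(1,0,\dots,0)$ only the
term $k=(n,0,\dots,0)$ survives, so the sum equals $\varphi(1,0,\dots,0)$, without the factor
$a^{-(d-1)}$.

\subsection{The operator}

Let $N\ge2$ and
$\Delta=\{s\in[0,1]^N:\sum_js_j=1\}$. For $0<\delta<1/N$ let
$\Delta_\delta=\{p\in\Delta:p_j\ge\delta\text{ for all }j\}$ and
\[
 \varphi(p)=\prod_{j=1}^N(p_j-\delta)_+ ,\qquad t_+=\max(t,0).
\]
For real $a>0$, $n\ge1$ and $s\in\Delta$ put
\[
 T_n(s)=\sum_{k\in\mathbb Z_{\ge0}^N,\ |k|=n}\varphi\Big(\frac kn\Big)\,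
 \frac{\Gamma(an+1)}{\prod_{j=1}^N\Gamma(ak_j+1)}\prod_{j=1}^Ns_j^{ak_j},\qquad
 |k|=k_1+\dots+k_N .
\]

\begin{proposition}\label{prop:bernstein}
$T_n\to a^{-(N-1)}\varphi$ uniformly on $\Delta$.
\end{proposition}

The proof replaces the coefficients by Gaussian-type weights with the help of Stirling's formula and
then reads the sum as a Riemann sum at the scale $n^{-1/2}$.

\begin{proof}
\emph{Step 1: Stirling's formula.} Only $k$ with $k_j>\delta n$ for all $j$ contribute; we consider
only these. Write $L=an$ and $p=k/n$, so that $ak_j=Lp_j$. Stirling's formula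
\[
 \Gamma(x+1)=\sqrt{2\pi x}\,(x/\mathrm e)^x\,\mathrm e^{\theta/(12x)},\qquad x>0,\quad
 0<\theta=\theta(x)<1,
\]
applied to $x=L$ and to $x=Lp_j\ge\delta L$, together with $\sum_jp_j=1$, gives
\[
 \frac{\Gamma(L+1)}{\prod_j\Gamma(Lp_j+1)}\prod_js_j^{Lp_j}
 =(1+\varepsilon_n(k))\,(2\pi L)^{-\frac{N-1}2}\prod_jp_j^{-1/2}\;\mathrm e^{-L\,D(p\|s)},
\]
\[
 D(p\|s)=\sum_{j=1}^Np_j\log\frac{p_j}{s_j}.
\]
Here $1+\varepsilon_n(k)$ lies between $\exp(-N/(12\delta L))$ and $\exp(1/(12L))$, so
$\sup_k|\varepsilon_n(k)|\to0$, and $\varepsilon_n(k)$ does not depend on $s$. If some $s_j=0$, then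
$D(p\|s)=+\infty$ and both sides are $0$. The cutoff at $\delta$ is what makes $\varepsilon_n$
uniformly small. Let
\[
 J_n(s)=(2\pi L)^{-\frac{N-1}2}\sum_{p\in\Delta\cap\frac1n\mathbb Z^N}\psi(p)\,
 \mathrm e^{-L\,D(p\|s)},\qquad
 \psi(p)=\prod_{j=1}^N\frac{(p_j-\delta)_+}{\sqrt{\max(p_j,\delta)}} ,
\]
where terms with $\psi(p)=0$ are read as $0$. On the hyperplane $\{\sum_jp_j=1\}$ the function
$\psi$ is continuous, vanishes off $\Delta_\delta$, equals $\varphi(p)\prod_jp_j^{-1/2}$ on
$\Delta_\delta$, and hence is bounded. All terms being nonnegative,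
$|T_n-J_n|\le\sup_k|\varepsilon_n(k)|\,J_n$. So it suffices to prove that
$J_n\to a^{-(N-1)}\varphi$ uniformly on $\Delta$; in particular $J_n$ is then uniformly bounded for
large $n$.

\emph{Step 2: a lower bound for $D$.} Let all $s_j>0$ and all $p_j>0$, $p,s\in\Delta$. Taylor's
formula for $x\log x$ at $s_j$ gives
$p_j\log\frac{p_j}{s_j}-p_j+s_j=\frac{(p_j-s_j)^2}{2\xi_j}$ with $\xi_j$ between $p_j$ and
$s_j$. Since $\sum_jp_j=\sum_js_j$, summation yields
\begin{equation}\label{eq:taylor}
 D(p\|s)=\frac12\sum_{j=1}^N\frac{(p_j-s_j)^2}{\xi_j}\ \ge\ \frac12|p-s|^2 ,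
\end{equation}
the inequality because $\xi_j\le1$. For $p\in\Delta_\delta$ the inequality
$D(p\|s)\ge\frac12|p-s|^2$ also holds, trivially, when some $s_j=0$.

\emph{Step 3: reduction to sequences.} If $J_n$ did not converge uniformly to $a^{-(N-1)}\varphi$,
there would be $\varepsilon>0$ and points $s^{(n)}\in\Delta$, for infinitely many $n$, with
$|J_n(s^{(n)})-a^{-(N-1)}\varphi(s^{(n)})|\ge\varepsilon$. By compactness we could pass to a
subsequence with $s^{(n)}\to s^*$. Since $\varphi$ is continuous, it is therefore enough to show: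
if $s^{(n)}\to s^*$ in $\Delta$ along a subsequence of $n$, then
$J_n(s^{(n)})\to a^{-(N-1)}\varphi(s^*)$.

\emph{Step 4: $s^*\notin\Delta_\delta$.} Since $\Delta_\delta$ is closed, there is $\eta>0$ such
that, for large $n$, $|p-s^{(n)}|\ge\eta$ for all $p\in\Delta_\delta$. The sum has at most
$(n+1)^{N-1}$ terms, so
\[
 J_n(s^{(n)})\le(2\pi L)^{-\frac{N-1}2}(n+1)^{N-1}\|\psi\|_\infty\,\mathrm e^{-an\eta^2/2}
 \longrightarrow0=\varphi(s^*).
\]

\emph{Step 5: $s^*\in\Delta_\delta$.} Now $s_j^{(n)}>0$ for all $j$ and large $n$. We write the sum as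
an integral at the scale $n^{-1/2}$. Use the coordinates $p'=(p_1,\dots,p_{N-1})$ on the hyperplane.
For $w\in\mathbb R^{N-1}$ let $k'(w)\in\mathbb Z^{N-1}$ be the componentwise integer part of
$n\,s'^{(n)}+\sqrt n\,w$, let $p'(w)=k'(w)/n$, and let $p(w)$ be the point of $\{\sum_jp_j=1\}$ with
these first coordinates. Then $n\,p(w)\in\mathbb Z^N$. Each value of $k'$ is attained on a cube of
volume $n^{-(N-1)/2}$, and values with $p(w)\notin\Delta$ contribute nothing because $\psi=0$ there.
Hence
\[
 J_n(s^{(n)})=(2\pi a)^{-\frac{N-1}2}\int_{\mathbb R^{N-1}}\psi(p(w))\,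
 \mathrm e^{-an\,D(p(w)\|s^{(n)})}\,dw ,
\]
the integrand being $0$ where $\psi(p(w))=0$. For $j<N$ we have
\begin{equation}\label{eq:round}
 \big|\sqrt n\,(p_j(w)-s_j^{(n)})-w_j\big|\le n^{-1/2}\le1.
\end{equation}
Where $\psi(p(w))\ne0$ we have $p(w)\in\Delta_\delta$, so by \eqref{eq:taylor} and \eqref{eq:round}
the integrand is everywhere at most
\[
 \|\psi\|_\infty\exp\Big(-\frac a2\sum_{j<N}(|w_j|-1)_+^2\Big),
\]
which is integrable and independent of $n$. Now fix $w$. By \eqref{eq:round},
$\sqrt n\,(p_j(w)-s_j^{(n)})\to w_j$ for $j<N$, and so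
$\sqrt n\,(p_N(w)-s_N^{(n)})\to-\sum_{j<N}w_j$. In particular $p(w)\to s^*$, all coordinates of
which are positive, so for large $n$ the point $p(w)$ lies in $\Delta$ and has positive coordinates,
and \eqref{eq:taylor} applies with $\xi_j\to s_j^*$. As $\psi$ is continuous, the integrand
converges to $\psi(s^*)\exp(-\frac a2w^{T}Hw)$, where
\[
 w^{T}Hw=\sum_{j<N}\frac{w_j^2}{s_j^*}+\frac{\big(\sum_{j<N}w_j\big)^2}{s_N^*}.
\]
The matrix $H$ is a diagonal matrix plus one of rank one, so
\[
 \det H=\prod_{j<N}\frac1{s_j^*}\,\Big(1+\sum_{j<N}\frac{s_j^*}{s_N^*}\Big)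
 =\prod_{j=1}^N\frac1{s_j^*},
\]
using $\sum_{j=1}^Ns_j^*=1$. By dominated convergence and the Gaussian integral,
\[
 J_n(s^{(n)})\to(2\pi a)^{-\frac{N-1}2}\,\psi(s^*)\Big(\frac{2\pi}a\Big)^{\frac{N-1}2}
 \prod_{j=1}^N(s_j^*)^{1/2}=a^{-(N-1)}\varphi(s^*). \qedhere
\]
\end{proof}

\subsection{Proof of Theorem \ref{thm:sphere}(a)}

Let $\alpha>0$, $N=d$ and $a=2/\alpha$. For $x\in S_\alpha^{d-1}$ put $s_j=|x_j|^\alpha$. Then
$s\in\Delta$ and $s_j^{ak_j}=x_j^{2k_j}$, so on $S_\alpha^{d-1}$ the function $T_n(s)$ coincides
with
\[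
 h_{2n}(x)=\sum_{|k|=n}\varphi\Big(\frac kn\Big)
 \frac{\Gamma(\frac{2n}\alpha+1)}{\prod_j\Gamma(\frac{2k_j}\alpha+1)}\,
 x_1^{2k_1}\cdots x_d^{2k_d}\ \in H_{2n}^d .
\]
By Proposition~\ref{prop:bernstein}, uniformly on $S_\alpha^{d-1}$,
\[
 h_{2n}\to g_\delta,\qquad
 g_\delta(x)=\Big(\frac\alpha2\Big)^{d-1}\prod_{j=1}^d(|x_j|^\alpha-\delta)_+ .
\]
All even degrees occur, so $g_\delta$ is homogeneously approximable by Lemma~\ref{lem:parity}, for
every $0<\delta<1/d$. If $b_1\cdots b_d\ne0$, choose $0<\delta<\min_j|b_j|^\alpha$. This minimum is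
at most $1/d$, so $\delta<1/d$. Then $g_\delta(b)>0$, and hence $b\notin Z(S_\alpha^{d-1})$. \qed

\section{Proof of Theorem \ref{thm:general}(i)}\label{sec:general}

By Lemma~\ref{lem:ideal} it suffices to show that $b\notin Z(K)$ whenever $b\in\partial K$ and
$P_j(b)\ne0$ for all $j$. If this holds, a function vanishing on $\{P_1\cdots P_N=0\}\cap\partial K$
vanishes on $Z(K)$ and so lies in $A(K)$.

\emph{Approximants in sparse degrees.} We first find an integer $m\ge1$ and an even
$g\in C(\partial K)$ with $g(b)\ne0$ that is a uniform limit on $\partial K$ of polynomials in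
$H_{2mn}^d$, $n\to\infty$. If $N=1$, then $|P_1|=1$ on $\partial K$, and we take $m=m_1$ and
$g=1=P_1^{2n}$ on $\partial K$, where $P_1^{2n}\in H_{2mn}^d$. If $N\ge2$, let $m$ be the least
common multiple of the $m_j$, $a=2m/\alpha$ and $s_j=|P_j|^{\alpha/m_j}$. On $\partial K$ we have
$s\in\Delta$, and
\[
 s_j^{ak_j}=|P_j|^{2mk_j/m_j}=P_j^{2(m/m_j)k_j}
\]
is a homogeneous polynomial of degree $2mk_j$. So $T_n(s)$ is the restriction of an element of
$H_{2mn}^d$, and by Proposition~\ref{prop:bernstein} these converge uniformly to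
$g=a^{-(N-1)}\prod_j(|P_j|^{\alpha/m_j}-\delta)_+$. As before, the choice
$0<\delta<\min_j|P_j(b)|^{\alpha/m_j}\le1/N$ gives $g(b)>0$.

\emph{Filling in the missing degrees.} If $m>1$, only degrees divisible by $2m$ have been reached,
while membership in $A(K)$ needs all large even degrees. Multiplying by $|x|^{2i}$,
where $|x|$ is the Euclidean norm, raises the degree but changes the limit. So we want to
approximate $g\,|x|^{-2i}$ first, and this requires an ideal property for the sparse degrees.

Let $A_m$ be the set of uniform limits on $\partial K$ of sequences $h_{2mn}\in H_{2mn}^d$,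
$n\to\infty$. As in Lemma~\ref{lem:ideal}, it is a closed subspace of the algebra
$C_{ev}(\partial K)$ of even continuous functions, and it is a module over the algebra $\mathcal B$
spanned by the restrictions to $\partial K$ of homogeneous polynomials of degrees $0,2m,4m,\dots$.
The algebra $\mathcal B$ contains the constants and separates points of the compact space
$\partial K/\{\pm1\}$. Indeed, suppose $\ell(x)^{2m}=\ell(y)^{2m}$ for all linear forms $\ell$. Then
each $\ell$ satisfies $\ell(x-y)=0$ or $\ell(x+y)=0$. Since a vector space is not the union of two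
proper subspaces, one of these equations holds for all $\ell$, that is, $x=\pm y$. By the
Stone--Weierstrass theorem $\mathcal B$ is dense in $C_{ev}(\partial K)$, and since $A_m$ is closed,
it is an ideal in $C_{ev}(\partial K)$.

Now $g\in A_m$, so $g\,|x|^{-2i}\in A_m$ for $0\le i<m$. Multiplying approximants of $g\,|x|^{-2i}$
by $|x|^{2i}$ shows that $g$ is a uniform limit of polynomials in $H_{2mn+2i}^d$, $n\to\infty$.
Together, $i=0,\dots,m-1$ cover all even degrees, so $g$ is a uniform limit of
$h_{2M}\in H_{2M}^d$, $M\to\infty$. By Lemma~\ref{lem:parity}, $g\in A(K)$. As $g(b)\ne0$, we get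
$b\notin Z(K)$. \qed

\section{Why approximable functions vanish on the cusps}\label{sec:vanish}

\subsection{The idea at the point \texorpdfstring{$(1,0)$}{(1,0)} of \texorpdfstring{$S_\alpha^1$}{the curve}}

Let $0<\alpha<1$, and let $h_n\in H_n^2$, with $n$ in one parity class, converge to $F$ uniformly on
$S_\alpha^1$, with $|h_n|\le M$ there. On the line $(1,u)$ we have $\rho^\alpha=1+|u|^\alpha$. Look
at $h_n$ on this line at the scale on which $\rho^n$ changes by a bounded factor: let
$Q_n(w)=h_n(1,n^{-1/\alpha}w)$, a polynomial in $w$. Homogeneity gives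
\[
 |Q_n(w)|\le M\Big(1+\frac{|w|^\alpha}n\Big)^{n/\alpha}\le M\,\mathrm e^{|w|^\alpha/\alpha},
 \qquad Q_n(w)\to F(1,0)\,\mathrm e^{|w|^\alpha/\alpha}\qquad(w\in\mathbb R).
\]
The limit has a cusp at $w=0$ unless $F(1,0)=0$. Pointwise convergence on the real line alone would
allow this. But the bound on $\mathbb R$ has order $\alpha<1$, and for polynomials such a bound
extends to the complex plane, by the lemma below. Then, by Montel's theorem, the limit is the
restriction of an entire function, so it has no cusp and $F(1,0)=0$. For $\alpha=2$ there is no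
contradiction, since the limit function $\mathrm e^{w^2/2}$ is entire.

\begin{lemma}\label{lem:PL}
Let $0<\gamma\le\alpha<1$, $B\ge0$, $M>0$, and let $Q$ be a polynomial with real coefficients such
that $|Q(w)|\le M\exp\big(B(|w|^\gamma+|w|^\alpha)\big)$ for all $w\in\mathbb R$. Then for all
$z\in\mathbb C$
\[
 |Q(z)|\le M\exp\Big(\frac{B|z|^\gamma}{\cos(\pi\gamma/2)}
 +\frac{B|z|^\alpha}{\cos(\pi\alpha/2)}\Big).
\]
\end{lemma}

\begin{proof}
We may assume $Q\not\equiv0$. Since $|Q(\bar z)|=|Q(z)|$, it is enough to consider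
$\operatorname{Im}z\ge0$. For $0<\kappa<1$ and $z=r\mathrm e^{i\vartheta}$, $0\le\vartheta\le\pi$,
let
\[
 v_\kappa(z)=\operatorname{Re}\,(z/i)^\kappa=r^\kappa\cos\big(\kappa(\vartheta-\tfrac\pi2)\big)
\]
(principal branch). This function is continuous on the closed half-plane and harmonic inside. It
satisfies $r^\kappa\cos(\pi\kappa/2)\le v_\kappa\le r^\kappa$, with equality on the left for real
$z$. Here $\kappa<1$ is used: it makes $\cos(\pi\kappa/2)$ positive. Put
\[
 V=\frac{B\,v_\gamma}{\cos(\pi\gamma/2)}+\frac{B\,v_\alpha}{\cos(\pi\alpha/2)}\ \ge0,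
\]
which equals $B(|w|^\gamma+|w|^\alpha)$ at real $w$. For $\varepsilon>0$ the function
\[
 \log|Q|-\log M-V-\varepsilon v_{1/2}
\]
is subharmonic in the open half-plane, upper semicontinuous on its closure, and at most $0$ on
$\mathbb R$. It tends to $-\infty$ as $z\to\infty$, because $\log|Q(z)|=O(\log|z|)$ while
$V\ge0$ and $v_{1/2}(z)\ge|z|^{1/2}\cos(\pi/4)$. By the maximum principle it is at most $0$
throughout. Letting $\varepsilon\to0$ and using $v_\kappa\le|z|^\kappa$ gives the claim.
\end{proof}

\subsection{Proof of Theorem \ref{thm:general}(ii)}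

Let $0<\alpha<1$. The sufficiency in (ii) is part (i), and the inclusion
$Z(K)\subset\{P_1\cdots P_N=0\}$ was proved in Section~\ref{sec:general}. It remains to show that if
$b\in\partial K$ and $P_{j_0}(b)=0$ for some $j_0$, then every $f\in A(K)$ vanishes at $b$. By
Lemma~\ref{lem:parity} and $f(b)=f_{e}(b)+f_{o}(b)$ it suffices to prove: \emph{if $h_n\in H_n^d$
converge uniformly on $\partial K$ to $F$, as $n\to\infty$ in one parity class, then $F(b)=0$.}

\emph{Restriction to a line.} We need a line through $b$ along which $P_{j_0}$ is not identically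
$0$. Choose $y$ with $P_{j_0}(y)\ne0$, let $v=y-b$, and put
\[
 \sigma(u)=\rho(b+uv)^\alpha=\sum_{j=1}^N|P_j(b+uv)|^{\alpha/m_j},\qquad u\in\mathbb R .
\]
The vector $v$ is not a multiple of $b$, since otherwise $y$ would be a multiple of $b$ and
$P_{j_0}(y)=0$. So the line avoids the origin and $\sigma>0$ on $\mathbb R$. Unlike in the model
case, several $P_j$ may vanish at $b$, and to different orders along the line. The smallest exponent
wins. In detail:
\begin{itemize}
\item The terms with $P_j(b)\ne0$ are smooth near $u=0$, and their sum is $1+O(u)$, because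
$\sigma(0)=\rho(b)^\alpha=1$ and the other terms vanish at $u=0$.
\item For a term with $P_j(b)=0$, the polynomial $u\mapsto P_j(b+uv)$ has degree at most $m_j$ and
vanishes at $0$. Either it is identically $0$, or it has a zero of some order $k_j$,
$1\le k_j\le m_j$, at $u=0$, and the term equals $|u|^{\alpha k_j/m_j}(c_j+O(u))$ with $c_j>0$. The
term $j=j_0$ is of the second kind, as one sees at $u=1$.
\end{itemize}
Let $\gamma$ be the minimum of the exponents $\alpha k_j/m_j$ that occur, and $c>0$ the sum of those
$c_j$ for which the minimum is attained. Then $0<\gamma\le\alpha<1$. Since $\gamma<1$, the error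
$O(u)$ is negligible against $|u|^\gamma$, and
\begin{equation}\label{eq:sigma}
 \sigma(u)=1+c|u|^\gamma+o(|u|^\gamma)\qquad(u\to0).
\end{equation}
Moreover $|P_j(b+uv)|=O(|u|^{m_j})$ for $|u|\ge1$, so $\sigma(u)=O(|u|^\alpha)$ there. Between a
neighborhood of $0$ where \eqref{eq:sigma} gives $\sigma(u)\le1+2c|u|^\gamma$ and the set
$|u|\ge1$, the continuous function $\sigma$ is bounded. Hence, for some constant $C$,
\begin{equation}\label{eq:sigmabound}
 \sigma(u)\le1+C\big(|u|^\gamma+|u|^\alpha\big)\qquad(u\in\mathbb R).
\end{equation}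

\emph{Rescaling.} Let $Q_n(w)=h_n(b+n^{-1/\gamma}wv)$, $n\ge1$, a polynomial in $w$ with real
coefficients, and let $M\ge1$ bound all $\|h_n\|$. For real $w$ and $u=n^{-1/\gamma}w$,
homogeneity gives
\[
 Q_n(w)=\sigma(u)^{n/\alpha}\,h_n\Big(\frac{b+uv}{\rho(b+uv)}\Big).
\]
Here $n|u|^\gamma=|w|^\gamma$ and $n|u|^\alpha=n^{1-\alpha/\gamma}|w|^\alpha\le|w|^\alpha$, so
\eqref{eq:sigmabound} and $1+t\le\mathrm e^t$ give
\begin{equation}\label{eq:Qbound}
 |Q_n(w)|\le M\exp\Big(\frac C\alpha\big(|w|^\gamma+|w|^\alpha\big)\Big)\qquad(w\in\mathbb R).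
\end{equation}
For fixed real $w$ we have $u\to0$, and by \eqref{eq:sigma}
$n\log\sigma(u)=c|w|^\gamma+o(1)$. The point $(b+uv)/\rho(b+uv)$ tends to $b$, and $h_n\to F$
uniformly with $F$ continuous. Therefore
\begin{equation}\label{eq:Qlimit}
 Q_n(w)\to F(b)\,\mathrm e^{c|w|^\gamma/\alpha}\qquad(w\in\mathbb R).
\end{equation}

\emph{Conclusion.} By \eqref{eq:Qbound} and Lemma~\ref{lem:PL} with $B=C/\alpha$, the polynomials
$Q_n$ are bounded on compact subsets of $\mathbb C$, uniformly in $n$. By Montel's theorem a
subsequence converges locally uniformly to an entire function $Q$, and by \eqref{eq:Qlimit}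
$Q(w)=F(b)\,\mathrm e^{c|w|^\gamma/\alpha}$ for real $w$. Since $0<\gamma<1$ and $c>0$,
\[
 \frac{\mathrm e^{c|w|^\gamma/\alpha}-1}{|w|}\to\infty\qquad(w\to0),
\]
so the right-hand side is not differentiable at $w=0$ unless $F(b)=0$. Hence $F(b)=0$. This proves
Theorem~\ref{thm:general}, and with $N=d$, $P_j=x_j$ also Theorem~\ref{thm:sphere}(b). \qed

\begin{remark}
The hypothesis $\alpha<1$ entered three times, each time through $\gamma\le\alpha<1$: the cusp term
$|u|^\gamma$ dominates the smooth terms $O(u)$ in \eqref{eq:sigma}, the harmonic majorant used in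
Lemma~\ref{lem:PL} is available, and the limit function in \eqref{eq:Qlimit} is not differentiable
at $0$ if $F(b)\ne0$. The construction of approximants in Section~\ref{sec:bernstein} works for
every $\alpha>0$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{survey}
\emph{Homogeneous polynomial approximation on convex and star like domains},
\url{https://drna.padovauniversitypress.it/system/files/papers/KrooSurvey2023.pdf}.
\end{thebibliography}

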